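# Half-plane discrepancy in $L^1$: a lower bound of order $\log N$

## 1. A profile that oscillates on the line and averages to something positive

We start with one explicit function on the real line:
$$\Psi(u)=\mathrm{Re}\,\frac1{(1-iu)^{2}}=\frac{1-u^2}{(1+u^2)^2},\qquad \psi=\Psi' .$$
It changes sign at $u=\pm1$, and it is the derivative of $u/(1+u^2)$, so $\int_{\mathbb R}\Psi=0$. Now spread it over the plane as a ridge: for a direction $\mathbf e(\theta)=(\cos\theta,\sin\theta)$, the function $\mathbf y\mapsto\Psi(\mathbf y\cdot\mathbf e(\theta))$ is constant along lines orthogonal to $\mathbf e(\theta)$. Each ridge takes both signs. Their average over all directions is positive everywhere and integrable, and the proof turns on this fact.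

**Lemma 1.** (a) For $\mathbf y\in\mathbb R^2$,
$$K(\mathbf y):=\int_0^{2\pi}\Psi(\mathbf y\cdot\mathbf e(\theta))\,d\theta=2\pi(1+|\mathbf y|^2)^{-3/2}>0,\qquad \int_{\mathbb R^2}K=4\pi^2 .$$
(b) $|\Psi(u)|\le(1+u^2)^{-1}$.
(c) Let $R(u)=\int_{\mathbb R}\psi(v)\psi(v+u)\,dv$ and $K_2(\mathbf y)=\int_0^{2\pi}R(\mathbf y\cdot\mathbf e(\theta))\,d\theta$. Then $|K_2(\mathbf y)|\le C(1+|\mathbf y|)^{-5}$ with an absolute constant $C$.

**Proof.** First, for $A>0$ and $s\ge0$,
$$\int_0^{2\pi}\frac{d\theta}{A-is\cos\theta}=\frac{2\pi}{\sqrt{A^2+s^2}}.\tag{1}$$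
Indeed the imaginary part of the integrand is $s\cos\theta/(A^2+s^2\cos^2\theta)$, which changes sign under $\theta\mapsto\theta+\pi$ and integrates to $0$. The real part is $A/(A^2+s^2\cos^2\theta)$. With $x=\tan\theta$,
$$\int_0^{2\pi}\frac{A\,d\theta}{A^2+s^2\cos^2\theta}=4A\int_0^\infty\frac{dx}{A^2x^2+A^2+s^2}=4A\cdot\frac{\pi}{2A\sqrt{A^2+s^2}}=\frac{2\pi}{\sqrt{A^2+s^2}} .$$

(a) Put $s=|\mathbf y|$; then $\mathbf y\cdot\mathbf e(\theta)=s\cos(\theta-\arg\mathbf y)$. Differentiate (1) in $A$: $\int_0^{2\pi}(A-is\cos\theta)^{-2}d\theta=2\pi A(A^2+s^2)^{-3/2}$. Set $A=1$ and take real parts. Finally $\int K=2\pi\cdot2\pi\int_0^\infty\rho(1+\rho^2)^{-3/2}d\rho=4\pi^2$.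

(b) $|1-u^2|\le1+u^2$.

(c) Since $\int_0^\infty\rho e^{-\rho(1-iu)}d\rho=(1-iu)^{-2}$, we have $\Psi(u)=\int_0^\infty\rho e^{-\rho}\cos(\rho u)\,d\rho$, hence $\psi(v)=-\int_0^\infty\rho^2e^{-\rho}\sin(\rho v)\,d\rho=\int_{\mathbb R}b(\rho)e^{i\rho v}d\rho$ with $b(\rho)=\frac i2\,\mathrm{sgn}(\rho)\rho^2e^{-|\rho|}$. Plancherel's theorem gives
$$R(u)=2\pi\int_{\mathbb R}|b(\rho)|^2e^{i\rho u}d\rho=\pi\int_0^\infty\rho^4e^{-2\rho}\cos(\rho u)\,d\rho=\pi\,\mathrm{Re}\,\frac{24}{(2-iu)^5}.$$
Since $\partial_A^4(A-iu)^{-1}=24(A-iu)^{-5}$, formula (1) gives $K_2(\mathbf y)=2\pi^2\,\partial_A^4(A^2+|\mathbf y|^2)^{-1/2}\big|_{A=2}$. As a function of $(A,\mathbf y)\in\mathbb R^3\setminus\{0\}$, the fourth derivative is smooth and homogeneous of degree $-5$. It is therefore at most $C(A^2+|\mathbf y|^2)^{-5/2}$ in absolute value, and $(1+|\mathbf y|)^2\le2(1+|\mathbf y|^2)\le 2(4+|\mathbf y|^2)$. $\square$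

What is this for? A half-plane $\{\mathbf x\cdot\mathbf e(\theta)\ge r\}$ sees a point only through its projection $\mathbf x\cdot\mathbf e(\theta)$. Suppose we know a function $F(r,\theta)$ that counts the points in the half-plane minus the expected number. If we integrate $F$ against ridges $\psi((r-q\cdot\mathbf e(\theta))/w)$ attached to points $q$ of the set, each pair of points $p,q$ contributes a multiple of $K((p-q)/w)$. This is positive, so unwanted pairs can be thrown away, and the diagonal pairs $p=q$ already give a large total. The integrability of $K$ keeps the expected number under control. The positivity bounds $F$ from below at the one length scale $w$, and the lecture shows that about $\log N$ different scales can be made to contribute independently to $\iint|F|$.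

## 2. Half-planes cutting a disc of unit area

Let $U_0$ be the closed disc of unit area centered at the origin and $\mu$ Lebesgue measure in $\mathbb R^2$. For a distribution $\mathcal P$ of $N$ points in $U_0$ and $B\subseteq\mathbb R^2$ measurable put
$$Z[\mathcal P;B]=\#(\mathcal P\cap B),\qquad D[\mathcal P;B]=Z[\mathcal P;B]-N\mu(B\cap U_0).$$
For $r\in\mathbb R$ let $S(r,\theta)=\{\mathbf x:\mathbf x\cdot\mathbf e(\theta)\ge r\}$, and for $W>0$
$$D(W,N)=\inf_{|\mathcal P|=N}\Big(\int_0^{2\pi}\!\int_0^{\pi^{-1/2}}|D[\mathcal P;S(r,\theta)]|^W\,dr\,d\theta\Big)^{1/W}.$$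
How evenly can $N$ points be placed if we judge them by the average error over all half-planes? We write $X\ll Y$ for $X\le CY$ with an absolute constant $C$ and all sufficiently large $N$; a subscript on $\ll$ lists parameters on which $C$ may depend.

For $W=2$ one has $D(2,N)\gg N^{1/4}$ (Alexander) and the complementary bound $D(2,N)\ll N^{1/4}$. For $W=1$ the quoted upper bound is far smaller: $D(1,N)\ll(\log N)^2$ (Beck–Chen). The question, from "Upper Bounds In Irregularities Of Distribution", is whether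
$$(\log N)^{1/2}\ll D(1,N)\ll(\log N)^{1/2}.$$
The answer is no. We shall prove $D(1,N)\gg\log N$. So the left inequality is true, and the right one fails: together they would bound $(\log N)^{1/2}$. With the quoted bound, $\log N\ll D(1,N)\ll(\log N)^2$; the exact order between these is not determined here.

Two cases can be done by hand. Put $R=\pi^{-1/2}$ and $a(r)=\mu(S(r,\theta)\cap U_0)=\int_r^R2\sqrt{R^2-x^2}\,dx$.

*All points at the center.* For $0<r\le R$ the half-plane contains no point and $D=-Na(r)$. By Fubini $\int_0^Ra(r)\,dr=\int_{U_0\cap\{x_1>0\}}x_1\,d\mathbf x=\int_0^R\rho^2d\rho\int_{-\pi/2}^{\pi/2}\cos\varphi\,d\varphi=\frac23R^3$. So the double integral is $2\pi N\cdot\frac23\pi^{-3/2}=\frac{4}{3\sqrt\pi}N$.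

*Rounding.* $Z$ is an integer, so $|D|\ge\|Na(r)\|$, the distance to the nearest integer. Substitute $x=a(r)$, where $|dx|\le2R\,dr$:
$$\int_0^R\|Na(r)\|\,dr\ge\frac1{2R}\int_0^{1/2}\|Nx\|\,dx=\frac1{2R}\cdot\frac18,$$
because $\int_0^{N/2}\|y\|dy=N/8$. Hence $D(1,N)\ge2\pi\cdot\frac{\sqrt\pi}{16}=\frac{\pi^{3/2}}8$ for every $N$. For $N=1$ the two computations give $0.69<D(1,1)<0.76$.

Rounding yields a constant from the fact that $F$ moves in steps of size $1$. The theorem amounts to saying that every dyadic size $t$ between about $\log N$ and $\sqrt N$ also costs a constant.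

## 3. Weighted points, bounded densities, and the theorems

The argument uses neither the circle nor integrality, so we set it in a larger class.

**Setting (H).** Fix $C_0\ge1$ and $0<c_0\le1$. Let $f:\mathbb R^2\to[0,C_0]$ be measurable, and let $\mathcal P$ be a finite family of points (repetitions allowed) with weights $0<\alpha_p\le1$. The support of $f$ and the points of $\mathcal P$ lie in $\{|\mathbf x|\le C_0\}$. Put $\nu=\sum_p\alpha_p\delta_p$ and assume
$$\nu(\mathbb R^2)=N\int f,\qquad\sum_p\alpha_p^2\ge c_0N.$$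
Put $F(r,\theta)=\nu(S(r,\theta))-N\int_{S(r,\theta)}f$ for $r\in\mathbb R$ and $\theta\in[0,2\pi]$, regarded as a circle. Throughout, $\iint=\int_0^{2\pi}\int_{\mathbb R}\,\cdot\;dr\,d\theta$, $|E|$ is Lebesgue measure, and
$$\Lambda=\iint|F|.$$

**Theorem 1.** Under (H), $\iint|F|\ge c\log N$ for $N\ge N_0$, with $c>0$ and $N_0$ depending only on $C_0,c_0$. In particular $D(1,N)\gg\log N$, so $D(1,N)\ll(\log N)^{1/2}$ is false.

**Theorem 2.** Under (H), for $1<W\le2$: $\big(\iint|F|^W\big)^{1/W}\ge c_WN^{(W-1)/(2W)}$ for $N\ge N_0$. In particular $D(W,N)\gg_WN^{(W-1)/(2W)}$ (for $W=2$ this is the quoted bound $N^{1/4}$).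

**Theorem 3.** Let $\varphi\in C_c^\infty(\mathbb R^2)$, $0\le\varphi\le1$, $\varphi\not\equiv0$. Give the points $p\in N^{-1/2}\mathbb Z^2$ with $\varphi(p)>0$ the weights $\alpha_p=\varphi(p)$, and let $f=a_N\varphi$ with $a_N=\sum_p\varphi(p)/(N\int\varphi)$. Then (H) holds for large $N$ with constants depending only on $\varphi$, and $\log N\ll_\varphi\iint|F|\ll_\varphi\log N$.

So the order $\log N$ is attained in the class (H), and Theorem 1 cannot be improved for the disc without using more about the sharp boundary of $U_0$ or the unit weights.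

**The disc as an example of (H).** Take $\alpha_p=1$, $f=1_{U_0}$, $C_0=c_0=1$. Then (H) holds and $F=D[\mathcal P;S(r,\theta)]$. The half-plane $S(-r,\theta+\pi)=\{\mathbf x\cdot\mathbf e(\theta)\le r\}$ is the complement of $S(r,\theta)$ up to the boundary line. Since $\nu$ and $Nf\,d\mathbf x$ have the same total mass, $F(-r,\theta+\pi)=-F(r,\theta)$ for all but finitely many $r$. Also $F=0$ for $|r|>\pi^{-1/2}$. Hence the double integral defining $D(W,N)$ is exactly half of $\iint|F|^W$, and the statements on $D(1,N)$ and $D(W,N)$ follow from those on $F$.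

**Constants.** "Absolute" constants are numerical. Other $C,c>0$ depend only on $C_0,c_0$ and may change from line to line. The function $\nu(S(r,\theta))$ is a finite sum of multiples of indicators of closed sets in $(r,\theta)$, and $\int_{S(r,\theta)}f$ is continuous, since lines have measure zero. So $F$ is measurable, and the sets used below are given by finitely many open or closed conditions of this kind. For all but finitely many $\theta$, distinct points of $\mathcal P$ have distinct projections, so sums over the jumps of $F(\cdot,\theta)$ are explicit finite sums, measurable in $\theta$.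

## 4. One scale at a time: the weights $\Phi_t$

For $t>0$ put
$$\Phi_t(y)=\min\{y^2/t,\;t^{1/5}|y|^{4/5}\},$$
which is $y^2/t$ for $|y|\le t$ and $t^{1/5}|y|^{4/5}$ for $|y|\ge t$. For instance $\Phi_4(2)=1$, $\Phi_1(32)=16$, $\Phi_{32}(1)=1/32$. The value $|y|=t$ has weight $t$, and much smaller or much larger values have weight much less than $|y|$. Therefore the scales add up without overlap: for every $y\neq0$,
$$\sum_{j\in\mathbb Z}\Phi_{2^j}(y)\le\sum_{2^j\ge|y|}\frac{y^2}{2^j}+\sum_{2^j<|y|}2^{j/5}|y|^{4/5}\le2|y|+\frac{|y|}{1-2^{-1/5}}\le10|y|.\tag{2}$$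
(For $y=1$ the sum is $2+1/(2^{1/5}-1)\approx8.7$.) It is essential here that the tail exponent $4/5$ is less than $1$.

**Proposition 1.** Under (H) there are $C_6,c_3,c_4>0$ depending only on $C_0,c_0$ such that, for all $t>0$ with $C_6\Lambda\le t\le c_3\sqrt N$, $\;\iint\Phi_t(F)\ge c_4$.

**Proof of Theorem 1 from Proposition 1.** If $\Lambda>\log N$ there is nothing to prove. Otherwise the proposition applies to every $t=2^j\in[C_6\log N,c_3\sqrt N]$. The number of such $j$ is at least $\log_2\frac{c_3\sqrt N}{C_6\log N}-1$, which is at least $\frac14\log N$ for $N\ge N_0$ because $\frac1{2\log2}>\frac14$. Summing and using (2), $\frac{c_4}4\log N\le\sum_t\iint\Phi_t(F)\le10\Lambda$. $\square$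

**Proof of Theorem 2 from Proposition 1.** For $1<W\le2$ we have $\Phi_t(y)\le t^{1-W}|y|^W$: with $x=|y|/t$ this says $x^2\le x^W$ for $x\le1$ and $x^{4/5}\le x^W$ for $x\ge1$. If $C_6\Lambda\le c_3\sqrt N$, take $t=c_3\sqrt N$ and get $\iint|F|^W\ge c_4t^{W-1}$, which is a constant times $N^{(W-1)/2}$. Otherwise $\Lambda>(c_3/C_6)\sqrt N$. We shall see that $F$ vanishes for $|r|>C_0$, so Hölder gives $\Lambda\le(4\pi C_0)^{1-1/W}(\iint|F|^W)^{1/W}$, and $\iint|F|^W$ is at least a constant times $N^{W/2}\ge N^{(W-1)/2}$. $\square$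

Everything now rests on Proposition 1.

## 5. $F$ along a line: it rises slowly and falls by jumps

Fix $\theta$. Let $\nu_\theta$ be the image of $\nu$ under $\mathbf x\mapsto\mathbf x\cdot\mathbf e(\theta)$, and $f_\theta(r)$ the integral of $f$ over the line $\mathbf x\cdot\mathbf e(\theta)=r$ (defined for a.e. $r$). Then
$$0\le f_\theta\le\Gamma:=2C_0^2,\qquad F(r,\theta)=\nu_\theta([r,\infty))-N\int_r^\infty f_\theta .$$
For $r>C_0$ both terms vanish, and for $r<-C_0$ they are the two equal total masses, so $F=0$ when $|r|>C_0$. The function $F(\cdot,\theta)$ is left-continuous. At finitely many $r$ it jumps down, from $F(r)$ to $F(r+)$, by $\nu_\theta(\{r\})$. Between jumps it is absolutely continuous and nondecreasing with derivative $Nf_\theta\le\Gamma N$. For example, with all $N$ points at the center of $U_0$, $F$ climbs from $0$ to $N/2$, drops by $N$ at $r=0$, and climbs from $-N/2$ back to $0$.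

For $z>0$ write $\mathrm{clip}_z(y)=\max(-z,\min(z,y))$. A jump from $5$ to $-1$ is a decrease of $6$ in $F$, of $3$ in $\mathrm{clip}_2(F)$ and of $3$ in $F-\mathrm{clip}_2(F)$. In general the decreases of $\mathrm{clip}_zF$ and of $F-\mathrm{clip}_zF$ add up to that of $F$.

**Lemma 2.** Fix $\theta$. (a) Let $\vartheta\ge0$ be locally bounded with finitely many discontinuities. Then
$$\sum_{\text{jumps }r}\int_{F(r+)}^{F(r)}\vartheta(y)\,dy=\int_{\mathbb R}\vartheta(F(r))\,Nf_\theta(r)\,dr.\tag{3}$$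
The left side is the total decrease and the right side the total increase of $g\circ F$, where $g(y)=\int_0^y\vartheta$.
(b) Over an interval $[a,b)$, with a jump at $a$ included,
$$\text{decrease of }\mathrm{clip}_z(F)\le\text{increase of }\mathrm{clip}_z(F)+2z\le\Gamma N(b-a)+2z.\tag{4}$$

**Proof.** (a) $g$ is nondecreasing and locally Lipschitz, so between jumps $g\circ F$ is absolutely continuous and nondecreasing. At a jump it falls by $\int_{F(r+)}^{F(r)}\vartheta$. Where $\vartheta$ is continuous at $F(r)$ the chain rule gives $(g\circ F)'=\vartheta(F)Nf_\theta$ for a.e. such $r$. If $y_0$ is a discontinuity of $\vartheta$, then $F'=0$ a.e. on $\{F=y_0\}$. There $Nf_\theta=0$ a.e., and $(g\circ F)'=0$ since $g$ is locally Lipschitz, so the formula persists. Finally $g\circ F=g(0)=0$ for large $|r|$, so total increase equals total decrease.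

(b) By left-continuity, the value of $\mathrm{clip}_zF$ at $b$ minus its value at $a$ is increase minus decrease over $[a,b)$, and this difference is at least $-2z$. The increase is at most $\int_a^bNf_\theta\le\Gamma N(b-a)$. $\square$

Relation (3) is used in both directions: large jumps are paid for by a large set where $|F|$ is large.

Fix for the rest of the proof
$$\kappa=\frac1{256\,\Gamma},\qquad w_s=\frac{\kappa s}N,\qquad\gamma=\frac94,\qquad\mathcal G=\{2^jt:j=0,1,2,\dots\}\quad(t\text{ given}).$$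
The length $w_s$ belongs to the size $s$: over a distance $w_s$ the function $F$ can rise by at most $\Gamma Nw_s=s/256$.

## 6. Pairing $F$ with ridges attached to a subfamily

**Step 1.** *Purpose: to show that $F$ correlates with an explicit function $G$ of known $L^2$ norm.* Let $t>0$, $w=w_t$, and let $Q\subseteq\mathcal P$ be a subfamily with
$$\sum_{q\in Q}\alpha_q^2\ge\frac{c_0N}2.\tag{5}$$
(At first reading take $Q=\mathcal P$; the reason for allowing less appears in Section 7.) Put $\sigma=\sum_{q\in Q}\alpha_q\delta_q\le\nu$ and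
$$G(r,\theta)=\sum_{q\in Q}\alpha_q\,\psi\Big(\frac{r-q\cdot\mathbf e(\theta)}w\Big),\qquad S=\sum_{q,q'\in Q}\alpha_q\alpha_{q'}K\Big(\frac{q-q'}w\Big).$$

**Lemma 3.** (a) $wS\ge\pi c_0\kappa t$. (b) If $t\le c_3\sqrt N$ with $c_3=\sqrt{c_0/8}\,/(\pi C_0^2\kappa)$, then $\iint FG\ge\frac12wS$. (c) $\iint G^2\le C_1wS$ with $C_1$ absolute.

**Proof.** (a) The terms of $S$ are positive, so the diagonal gives $S\ge K(0)\sum\alpha_q^2\ge2\pi\cdot\frac{c_0N}2=\pi c_0N$. Multiply by $w=\kappa t/N$.

(b) For fixed $\theta$, integrate by parts between the jumps of the compactly supported function $F(\cdot,\theta)$, with $dF=-d\nu_\theta+Nf_\theta\,dr$: for $a\in\mathbb R$,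
$$\int F(r)\,\psi\Big(\frac{r-a}w\Big)dr=-w\int\Psi\Big(\frac{r-a}w\Big)dF(r)=w\Big(\int\Psi\Big(\frac{r-a}w\Big)d\nu_\theta(r)-N\int\Psi\Big(\frac{r-a}w\Big)f_\theta(r)\,dr\Big).$$
Take $a=q\cdot\mathbf e(\theta)$, integrate over $\theta$ and use Lemma 1(a):
$$\iint FG=w\sum_{q\in Q}\alpha_q\Big(\sum_{p\in\mathcal P}\alpha_pK\Big(\frac{p-q}w\Big)-N\int f(\mathbf x)K\Big(\frac{\mathbf x-q}w\Big)d\mathbf x\Big)\ge w\big(S-4\pi^2C_0Nw^2\sigma(\mathbb R^2)\big).$$
We dropped the terms with $p\notin Q$, because $K>0$, and used $f\le C_0$, $\int K=4\pi^2$. Since $\sigma(\mathbb R^2)\le N\int f\le\pi C_0^3N$, the subtracted term in brackets is at most $4\pi^3C_0^4\kappa^2t^2$. For $t\le c_3\sqrt N$ this is at most $\frac12\pi c_0N\le\frac12S$.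

(c) The substitution $v=(r-q\cdot\mathbf e(\theta))/w$ in $\int\psi\psi\,dr$ and Lemma 1(c) give
$$\iint G^2=w\sum_{q,q'}\alpha_q\alpha_{q'}K_2\Big(\frac{q-q'}w\Big)\le Cw\sum_{q,q'}\alpha_q\alpha_{q'}\Big(1+\frac{|q-q'|}w\Big)^{-5}.$$
Let $n_c$ be the $\sigma$-mass of the cell $c\in\mathbb Z^2$ of a square grid of side $w$. Points of cells $c,c'$ satisfy $1+|q-q'|/w\ge\max(1,|c-c'|_\infty)$. With $n_cn_{c'}\le\frac12(n_c^2+n_{c'}^2)$ and the convergence of $\sum_{k\in\mathbb Z^2}\max(1,|k|_\infty)^{-5}$, the double sum is at most $C\sum_cn_c^2$. Two points in one cell have $|q-q'|/w\le\sqrt2$, where $K\ge2\pi3^{-3/2}$, so $\sum_cn_c^2\le CS$. $\square$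

The case $W=2$ of Theorem 2 is already here: with $Q=\mathcal P$, Cauchy–Schwarz gives $(\frac12wS)^2\le C_1wS\iint F^2$, so
$$\iint F^2\ge\frac{wS}{4C_1}\ge\frac{\pi c_0\kappa}{4C_1}\,t\qquad(0<t\le c_3\sqrt N),$$
and $t=c_3\sqrt N$ gives $\iint F^2\ge c\sqrt N$.

## 7. Truncation, and the strips that hold too many points

The last display says $\iint F^2/t\ge c$ for every $t\le c_3\sqrt N$. To sum over scales we need $\Phi_t(F)$, not $F^2/t$, so large values of $F$ must be cut off.

**Step 2.** *Purpose: to split $F$ at height about $t$ and isolate the cost of the large part.* Let $B\ge1$ be an absolute constant, to be fixed in Section 9. Put $F_t=\mathrm{clip}_{Bt}(F)$ and $F^t=F-F_t$. By Lemma 3(c),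
$$\iint F_tG\le C_1\iint F_t^2+\frac1{4C_1}\iint G^2\le C_1\iint F_t^2+\frac14wS ,$$
so Lemma 3(b) gives $\frac14wS\le C_1\iint F_t^2+\iint F^tG$. Integrating by parts as before and using $|\Psi(u)|\le(1+u^2)^{-1}$,
$$\Big|\iint F^tG\Big|\le w\int_0^{2\pi}\!\!\int\bar U\,|dF^t|\,d\theta,\qquad\bar U(r,\theta)=\sum_{q\in Q}\alpha_q\Big(1+\Big(\frac{r-q\cdot\mathbf e(\theta)}w\Big)^2\Big)^{-1}.$$
Divide by $t$ and use Lemma 3(a): for $t\le c_3\sqrt N$,
$$\frac{\pi c_0\kappa}4\le\frac{C_1}t\iint F_t^2+\frac wt\int_0^{2\pi}\!\!\int\bar U\,|dF^t|\,d\theta.\tag{6}$$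

The first term on the right is harmless, since $F_t^2/t=\min(F^2,B^2t^2)/t\le B^2\Phi_t(F)$. Consider the second. The number $\bar U(r,\theta)$ is essentially the mass of the strip of half-width $w$ about the line $\mathbf x\cdot\mathbf e(\theta)=r$, and the density $f$ gives that strip mass at most $2\Gamma Nw=2\Gamma\kappa t=t/128$. Suppose for a moment that $\bar U\le Mt$ everywhere. By (3) with $\vartheta=1_{|y|>Bt}$ the total variation of $F^t$ for fixed $\theta$ is $2\int1[|F|>Bt]Nf_\theta\,dr\le2\Gamma N|\{r:|F|>Bt\}|$. Since $wN=\kappa t$, the error term is at most $2M\Gamma\kappa\,t\,|\{|F|>Bt\}|$. As $t\,1[|F|>Bt]\le\Phi_t(F)$, Proposition 1 would follow at once.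

But $\bar U\le Mt$ can fail badly. Take the points of $N^{-1/2}\mathbb Z^2$ in $U_0$ with unit weights and $Q=\mathcal P$. The line $x_1=0$ carries at least $2\sqrt{N/\pi}-1\ge\sqrt N$ of them when $N\ge64$. So $\bar U(0,0)\ge\sqrt N$ for every $t$, whereas we need scales $t$ from about $\log N$ upward. The simple argument stops at exactly this point: at strips of half-width $w_t$ with far more than $t$ points.

A strip can be rich for two reasons. Its points may sit in a small disc; or they may be spread along it, as in the lattice column. In the first case the disc is rich in every direction, $F$ must be large for all $\theta$, and we can afford to delete such points from $Q$. In the second case a slight rotation loses the points. If they are rich for many nearby angles, all those strips together lie in one wider strip that is richer still, and a self-improving estimate results. Sections 8 to 11 carry this out.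

## 8. Discarding the points in crowded discs

**Definition.** A point $p\in\mathcal P$ is *crowded at scale* $s$ if $\nu(\bar B(p,w_s))\ge s/8$. Let $\mathfrak B_s$ be the family of these points.

If all $N$ unit points are at the center, each is crowded exactly at the scales $s\le8N$. For a family of distinct points of $N^{-1/2}\mathbb Z^2$ with weights at most $1$, no point is crowded at a scale $8<s<\sqrt N/\kappa$: then $w_s<N^{-1/2}$, and the disc holds one point, of mass at most $1<s/8$.

**Step 3.** *Purpose: to remove all points crowded at some scale $s\in\mathcal G$ while keeping (5).*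

**Lemma 4.** Let $t\ge C_6\Lambda$ with $C_6=250\,\Gamma/c_0$, and $Q=\mathcal P\setminus\bigcup_{s\in\mathcal G}\mathfrak B_s$. Then
$$\sum_{q\in Q}\alpha_q^2\ge\frac{c_0N}2,\qquad\nu(\bar B(q,w_s))<\frac s8\quad(q\in Q,\ s\in\mathcal G).\tag{7}$$

**Proof.** The second statement is the definition of $Q$. Fix $\theta$ and $s$, and split $\mathbb R$ into the intervals $J=[iw_s,(i+1)w_s)$. Let $J^*=[(i-1)w_s,(i+2)w_s)$ be $J$ with its two neighbors. Suppose $J$ contains $p\cdot\mathbf e(\theta)$ for some $p\in\mathfrak B_s$. The projection of $\bar B(p,w_s)$ lies in $J^*$, so $m:=\nu_\theta(J^*)\ge s/8$. All decrease of $F$ comes from jumps, so $F$ decreases over $J^*$ by exactly $m$. Take $z=s/64$. By (4), $\mathrm{clip}_zF$ decreases over $J^*$ by at most $2z+3\Gamma Nw_s=\frac s{32}+\frac{3s}{256}\le\frac s{16}$. So $F-\mathrm{clip}_zF$ decreases over $J^*$ by at least $m-\frac s{16}\ge\frac m2$.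

Sum over all such $J$. Every point of $\mathfrak B_s$ projects into one of them, and each point of the line lies in three sets $J^*$. By (3) with $\vartheta=1_{|y|>z}$,
$$\nu(\mathfrak B_s)\le\sum_J\nu_\theta(J^*)\le6\cdot\text{decrease}(F-\mathrm{clip}_zF)=6\cdot\text{increase}(F-\mathrm{clip}_zF)\le6\Gamma N\,|\{r:|F(r,\theta)|\ge s/64\}|.$$
Integrate over $\theta$ and use $|\{|F|\ge s/64\}|\le64\Lambda/s$: $2\pi\nu(\mathfrak B_s)\le6\Gamma N\cdot64\Lambda/s$. Since $\sum_{s\in\mathcal G}1/s=2/t$,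
$$\nu\Big(\bigcup_{s\in\mathcal G}\mathfrak B_s\Big)\le\frac{3\Gamma}\pi N\cdot\frac{128\Lambda}t\le\frac{384}{250\pi}c_0N\le\frac{c_0N}2.$$
As $\alpha_p^2\le\alpha_p$, removing these points lowers $\sum\alpha_p^2$ by at most $c_0N/2$. $\square$

From now on $C_6\Lambda\le t\le c_3\sqrt N$ and $Q$ is the family of Lemma 4. Then (5) holds, and so does (6).

## 9. High levels, low levels, and sharp windows

**Step 4.** *Purpose: to bound the error term of (6) by an integral of $\Phi_t$ type plus a quantity $X$ that only counts rich strips of $Q$.*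

Let $A\ge2$ be an absolute constant, fixed in Section 11, and put $B=(42A)^{5/4}$. For $s\in\mathcal G$ let
$$n_s(r,\theta)=\sigma\{\mathbf x:|\mathbf x\cdot\mathbf e(\theta)-r|\le w_s\},\qquad Y_s=s\iint\Big(\frac{n_s}s\Big)^\gamma1[n_s>As],\qquad X=\sum_{s\in\mathcal G}\Big(\frac ts\Big)^{1/2}Y_s.$$
Since $n_s\le\sigma(\mathbb R^2)<\infty$ and $n_s$ has compact support, $X$ is a finite sum of finite terms. A strip with $n_s>As$ is what we call *rich*. In the lattice example with $Q=\mathcal P$, the strip $(r,\theta)=(0,0)$ is rich at every scale $s<\sqrt N/A$.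

**Lemma 5.** Let $\vartheta(y)=1_{|y|>Bt}\,t^{1/5}|y|^{4/5}$. With an absolute constant $C$,
$$\frac wt\int_0^{2\pi}\!\!\int\bar U\,|dF^t|\,d\theta\le\iint\vartheta(F)+CX.$$

**Proof.** For fixed $\theta$,
$$\int\bar U\,|dF^t|=\int\bar U\,1[|F|>Bt]\,Nf_\theta\,dr+\sum_{\text{jumps }r}\bar U(r)\,\big|\{y\in[F(r+),F(r)]:|y|>Bt\}\big|.$$
So each point $r$ is charged $\bar U(r)$ for each level $y$ with $|y|>Bt$ that $F$ crosses there; in the first integral the level is $y=F(r)$. The function $\Phi_t$ can pay $t^{1/5}|y|^{4/5}$ for the level $y$. Put $H(r)=t(\bar U(r)/t)^{5/4}$. Call the level *high* if $|y|>H(r)$ and *low* if $|y|\le H(r)$.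

*High levels.* Here $\bar U(r)\le t(|y|/t)^{4/5}=t^{1/5}|y|^{4/5}$. The high part is at most $\int\vartheta(F)Nf_\theta\,dr+\sum_{\text{jumps}}\int_{F(r+)}^{F(r)}\vartheta=2\int\vartheta(F)Nf_\theta\,dr\le2\Gamma N\int\vartheta(F)\,dr$, by (3). Multiplying by $w/t=\kappa/N$ and integrating over $\theta$ gives at most $2\Gamma\kappa\iint\vartheta(F)\le\iint\vartheta(F)$.

*Low levels.* Split $\mathbb R$ into intervals $J=[iw,(i+1)w)$; put $\bar U_J=\sup_J\bar U$ and $H_J=t(\bar U_J/t)^{5/4}$. For $|b|\le1$ we have $1+(a+b)^2\le3+2a^2\le3(1+a^2)$, hence $\bar U_J\le3\bar U$ on $J$. The low part over $J$ involves only levels with $Bt<|y|\le H_J$, so it is zero unless $H_J>Bt\ge t$. In that case it is at most $\bar U_J$ times the total variation of $\mathrm{clip}_{H_J}(F)$ over $J$, which by (4) is at most $2\Gamma Nw+2H_J=\frac t{128}+2H_J\le3H_J$. So the low part over $J$ is at most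
$$3\bar U_JH_J=3t^2(\bar U_J/t)^{9/4}=3t^2(\bar U_J/t)^\gamma.$$
Moreover $H_J>Bt$ means $\bar U_J>B^{4/5}t=42At$, hence $\bar U>14At$ throughout $J$. Since $\bar U_J\le3\bar U$ on $J$, the low part over $J$ is at most $3^{1+\gamma}\frac{t^2}w\int_J(\bar U/t)^\gamma1[\bar U>14At]\,dr$. Sum over $J$, multiply by $w/t$, integrate over $\theta$: low levels contribute at most
$$3^{1+\gamma}\iint t\Big(\frac{\bar U}t\Big)^\gamma1[\bar U>14At].$$

*Sharp windows.* We have $(1+u^2)^{-1}\le4\sum_{l\ge0}4^{-l}1_{|u|\le2^l}$: clear for $|u|\le1$, and if $2^{l-1}<|u|\le2^l$ with $l\ge1$ the left side is at most $4^{-(l-1)}$. As $w_{2^lt}=2^lw$,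
$$\frac{\bar U}t\le4\sum_{l\ge0}4^{-l}\frac{n_{2^lt}}t=4\sum_{l\ge0}2^{-l}\frac{n_{2^lt}}{2^lt}\le\frac4{1-2^{-1/2}}\max_l2^{-l/2}\frac{n_{2^lt}}{2^lt}\le14\max_l2^{-l/2}\frac{n_{2^lt}}{2^lt}.$$
If $\bar U>14At$, the maximizing $l$ satisfies $n_{2^lt}>A2^lt$. Bounding the $\gamma$-th power of the maximum by the sum over all $l$ with this property,
$$\iint t\Big(\frac{\bar U}t\Big)^\gamma1[\bar U>14At]\le14^\gamma\sum_lt\,2^{-l\gamma/2}\,\frac{Y_{2^lt}}{2^lt}=14^\gamma\sum_l2^{-l(1+\gamma/2)}Y_{2^lt}\le14^\gamma\sum_l2^{-l/2}Y_{2^lt}=14^\gamma X.\qquad\square$$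

With (6) we now have
$$\frac{\pi c_0\kappa}4\le\frac{C_1}t\iint F_t^2+\iint\vartheta(F)+CX.\tag{8}$$
It remains to bound $X$.

## 10. A rich strip forces a richer wide strip

**Step 5.** *Purpose: to find, inside a rich strip, many points that see a definite fraction of the strip at one common distance.*

**Lemma 6.** Let $\lambda$ be a positive finitely supported measure of mass $n>0$ on a metric space (with distance written $|x-y|$). Call $x\in\operatorname{supp}\lambda$ *good* if $\lambda\{y:d/10\le|x-y|\le d\}\ge n/8$ for some $d\ge0$. Then the good points have $\lambda$-mass at least $n/8$.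

A single atom is good with $d=0$; two equal atoms at distance $1$ are good with $d=1$. Not every point need be good: put mass $n/m$ at each of $100^{-1},\dots,100^{-m}$ with $m>8$. From $x=100^{-m}$ the other points are at distances in $[0.99,1]\cdot100^{-i}$, and consecutive distances differ by a factor of at least $99$. An annulus of ratio $10$ holds at most one of them, of mass $n/m<n/8$; with $d=0$ one gets only $x$ itself.

**Proof.** For $x_0\in\operatorname{supp}\lambda$ let $d_0=\min\{d\ge0:\lambda(\bar B(x_0,d/10))\ge n/8\}$; the minimum exists because the support is finite. If $y\in\operatorname{supp}\lambda$ and $D=|y-x_0|\ge d_0$, all points of $\bar B(x_0,d_0/10)$ have distance between $0.9D$ and $1.1D$ from $y$. So $y$ is good with $d=1.1D$ (this includes $D=d_0=0$).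

If for some $x_0$ the set $\{y:|y-x_0|\ge d_0\}$ has mass at least $n/8$, we are done. Otherwise, for every $x_0$, $\lambda\{|y-x_0|<d_0\}>\frac78n$, which forces $d_0>0$. By minimality of $d_0$, $\lambda\{|y-x_0|<d_0/10\}\le\frac n8$. Hence $\lambda\{d_0/10\le|y-x_0|<d_0\}>\frac34n$, so $x_0$ is good with $d=d_0$, and all points are good. $\square$

**Step 6.** *Purpose: to bound $Y_u$ by strips at much larger scales $v$, with a gain $(u/v)^{3/4}$.*

**Lemma 7.** There is an absolute $C_4$ such that for $u\in\mathcal G$ and $A\ge2$,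
$$Y_u\le C_4\sum_{v\in\mathcal G,\;v\ge2Au}\Big(\frac uv\Big)^{3/4}Z_v,\qquad Z_v:=\frac1v\iint n_v^2\,1[n_v\ge v/32].$$

**Proof.** All constants in this proof are absolute.

*From rich strips to angles.* Let $n=n_u(r,\theta)>Au$. Since $n>t$, there is $s\in\mathcal G$ with $s\le n<2s$, and then $s>Au/2\ge u$. Apply Lemma 6 to $\sigma$ restricted to the strip $|\mathbf x\cdot\mathbf e(\theta)-r|\le w_u$. Let $q$ be a good point and $d$ its distance. Then $d>w_s$: otherwise $\nu(\bar B(q,w_s))\ge n/8\ge s/8$, against (7). Choose $D=2^i$, $i\in\mathbb Z$, with $D/2<d\le D$; so $D>w_s$ and $[d/10,d]\subset[D/20,D]$. Put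
$$\mathrm{ann}_D(q)=\{D/20\le|\mathbf x-q|\le D\},\qquad T_\theta(q)=\{|(\mathbf x-q)\cdot\mathbf e(\theta)|\le2w_u\}.$$
The strip is contained in $T_\theta(q)$, so
$$\theta\in E_{q,s,D}:=\{\theta:\sigma(T_\theta(q)\cap\mathrm{ann}_D(q))\ge s/8\}.$$
The good points have mass at least $n/8$, so $n^\gamma\le(2s)^{\gamma-1}n\le8(2s)^{\gamma-1}\times$(mass of good points). Therefore, whenever $n_u(r,\theta)>Au$,
$$n_u(r,\theta)^\gamma\le8\sum_{s\in\mathcal G,\,s\ge Au/2}(2s)^{\gamma-1}\sum_{q\in Q}\alpha_q\,1[|q\cdot\mathbf e(\theta)-r|\le w_u]\sum_{D>w_s}1[\theta\in E_{q,s,D}].$$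
Integrating over $r$ and $\theta$,
$$\iint n_u^\gamma1[n_u>Au]\le16w_u\sum_{q\in Q}\alpha_q\sum_{s\in\mathcal G,\,s\ge Au/2}(2s)^{\gamma-1}\sum_{D>w_s}|E_{q,s,D}|.\tag{9}$$
Here and below $D$ runs over powers of $2$.

*From many angles to a wide strip.* Fix $q,s,D$ with $s\ge Au/2$ and $D>w_s$, and put $E=E_{q,s,D}$. Note $s\ge u$. Divide the circle into equal arcs $I$ of length between $w_s/(2D)$ and $w_s/D$. (Use $\lceil2\pi D/w_s\rceil$ arcs; this number is at most $4\pi D/w_s$.) Let $I$ meet $E$, and let $\theta_1,\dots,\theta_k$ be a maximal subset of $E\cap I$ with mutual distances greater than $w_u/D$. By maximality $|E\cap I|\le2kw_u/D$.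

How much can the tubes $T_{\theta_j}(q)$ overlap inside the annulus? If $\mathbf x\in\mathrm{ann}_D(q)\cap T_{\theta_j}(q)$, then $|\mathbf x-q|\ge D/20$ gives $|\cos(\theta_j-\arg(\mathbf x-q))|\le40w_u/D$. Since $|\cos\phi|\ge\frac2\pi\cdot$(distance from $\phi$ to the nearest zero), $\theta_j$ lies within $20\pi w_u/D$ of one of the two zeros of this cosine. At most $40\pi+1$ of the $\theta_j$ fit near each zero, so each $\mathbf x$ lies in at most $2(40\pi+1)$ of the sets $T_{\theta_j}(q)\cap\mathrm{ann}_D(q)$. Each of these $k$ sets has mass at least $s/8$, so their union has mass at least $cks$, with an absolute $c>0$. It also has mass at least $s/8$.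

Now let $\theta\in I$ and let $\mathbf x$ be in this union, say in the $j$-th set. Then $|(\mathbf x-q)\cdot\mathbf e(\theta)|\le2w_u+|\mathbf x-q||\theta-\theta_j|\le2w_u+D\cdot\frac{w_s}D\le3w_s$. So with
$$n^D_s(q,\theta)=\sigma\{\mathbf x\in\mathrm{ann}_D(q):|(\mathbf x-q)\cdot\mathbf e(\theta)|\le3w_s\}$$
we have $n_s^D(q,\theta)\ge\max(cks,s/8)$ for all $\theta\in I$. Integrating over $I$, $cks\cdot\frac{w_s}{2D}\le\int_In_s^D1[n_s^D\ge s/8]\,d\theta$, hence
$$|E\cap I|\le\frac{2kw_u}D\le\frac{2w_u}D\cdot\frac{2D}{c\,s\,w_s}\int_In_s^D1[n_s^D\ge s/8]\,d\theta=C\,\frac u{s^2}\int_In_s^D1[n_s^D\ge s/8]\,d\theta.$$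
The powers of $2$ cancel in $D$, which is why the sum over $D$ will cost nothing. Sum over $I$ and over $D$. A point at distance $\rho>0$ from $q$ is in $\mathrm{ann}_D(q)$ only if $\rho\le D\le20\rho$, which holds for at most five powers of $2$. So with $n_s^*(q,\theta)=\sigma\{\mathbf x:|(\mathbf x-q)\cdot\mathbf e(\theta)|\le3w_s\}\ge n_s^D$,
$$\sum_{D>w_s}|E_{q,s,D}|\le C\,\frac u{s^2}\int_0^{2\pi}n_s^*\,1[n_s^*\ge s/8]\,d\theta.\tag{10}$$

*Back to integrals over strips.* If $|r-q\cdot\mathbf e(\theta)|\le w_s$, then $|(\mathbf x-q)\cdot\mathbf e(\theta)|\le3w_s$ implies $|\mathbf x\cdot\mathbf e(\theta)-r|\le4w_s=w_{4s}$, so $n_s^*(q,\theta)\le n_{4s}(r,\theta)$. Average over these $r$, an interval of length $2w_s$. Since $\sum_{q\in Q}\alpha_q1[|r-q\cdot\mathbf e(\theta)|\le w_s]=n_s(r,\theta)\le n_{4s}(r,\theta)$,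
$$\sum_{q\in Q}\alpha_q\int_0^{2\pi}n_s^*1[n_s^*\ge s/8]\,d\theta\le\frac1{2w_s}\iint n_sn_{4s}1[n_{4s}\ge s/8]\le\frac1{2w_s}\iint n_{4s}^2\,1[n_{4s}\ge s/8].$$
Insert this and (10) into (9). With $w_u/w_s=u/s$ the coefficient of $\iint n_{4s}^21[\cdot]$ is at most $C\cdot\frac us\cdot s^{\gamma-1}\cdot\frac u{s^2}=Cu^2s^{\gamma-4}$. Since $Y_u=u^{1-\gamma}\iint n_u^\gamma1[n_u>Au]$,
$$Y_u\le C\sum_{s\in\mathcal G,\,s\ge Au/2}\Big(\frac us\Big)^{3-\gamma}\frac1s\iint n_{4s}^2\,1[n_{4s}\ge s/8].$$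
Put $v=4s\in\mathcal G$. Then $v\ge2Au$, $s/8=v/32$ and $3-\gamma=\frac34$. $\square$

## 11. Closing the loop: rich strips are paid for by large $|F|$

**Step 7.** *Purpose: to compare moderately rich strips with the set where $|F|$ is large.*

**Lemma 8.** For $v\in\mathcal G$, $\;|\{n_v\ge v/32\}|\le4\,|\{|F|\ge v/256\}|$.

**Proof.** Fix $\theta$ and let $n_v(r)\ge v/32$. Then $\nu_\theta([r-w_v,r+w_v])\ge v/32$, and
$$F(r-w_v)-F((r+w_v)+)=\nu_\theta([r-w_v,r+w_v])-N\int_{r-w_v}^{r+w_v}f_\theta\ge\frac v{32}-2\Gamma\kappa v=\frac v{32}-\frac v{128}\ge\frac v{64}.$$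
So $F(r-w_v)\ge v/128$ or $F((r+w_v)+)\le-v/128$. Over an interval of length $w_v$ the function $F$ increases by at most $\Gamma Nw_v=v/256$. In the first case, therefore, $F\ge v/256$ on $[r-2w_v,r-w_v]$; in the second, $F\le-v/256$ on $(r+w_v,r+2w_v]$. Hence
$$1[n_v(r)\ge v/32]\le\frac1{w_v}\int_{r-2w_v}^{r+2w_v}1[|F(r')|\ge v/256]\,dr'.$$
Integrate in $r$ and $\theta$; each $r'$ is counted for $r$ in an interval of length $4w_v$. $\square$

**Step 8.** *Purpose: to bound $X$ by absorbing it into itself.* By Lemma 7, exchanging the sums,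
$$X=\sum_{u\in\mathcal G}\Big(\frac tu\Big)^{1/2}Y_u\le C_4\sum_{v\in\mathcal G}\Big(\frac tv\Big)^{1/2}Z_v\sum_{u\in\mathcal G,\,u\le v/2A}\Big(\frac uv\Big)^{1/4}\le C_5A^{-1/4}\sum_{v\in\mathcal G}\Big(\frac tv\Big)^{1/2}Z_v,$$
with $C_5$ absolute, because $(\frac tu)^{1/2}(\frac uv)^{3/4}=(\frac tv)^{1/2}(\frac uv)^{1/4}$ and the inner sum is geometric with largest term at most $(2A)^{-1/4}$. Next, $Z_v=v\iint(n_v/v)^21[n_v\ge v/32]$. Where $n_v>Av$ we have $(n_v/v)^2\le(n_v/v)^\gamma$, since $\gamma\ge2$ and $A\ge1$; where $n_v\le Av$ we have $(n_v/v)^2\le A^2$. So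
$$Z_v\le Y_v+A^2v\,|\{n_v\ge v/32\}|.$$
Fix $A\ge2$, absolute, with $C_5A^{-1/4}\le\frac12$. This also fixes $B=(42A)^{5/4}$. Then
$$X\le\frac12X+\frac12A^2\sum_{v\in\mathcal G}\Big(\frac tv\Big)^{1/2}v\,|\{n_v\ge v/32\}|.$$
Since $X<\infty$, we may subtract $\frac12X$. With Lemma 8,
$$X\le4A^2\sum_{v\in\mathcal G}t^{1/2}v^{1/2}\,|\{|F|\ge v/256\}|=4A^2\,t^{1/2}\iint\sum_{v\in\mathcal G,\;v\le256|F|}v^{1/2}\le C\iint1[|F|\ge t/256]\;t^{1/2}|F|^{1/2},\tag{11}$$
because the inner sum is empty unless $256|F|\ge t$ and is otherwise geometric with largest term at most $(256|F|)^{1/2}$.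

**Step 9.** *Purpose: to compare every term of (8) with $\Phi_t(F)$, which proves Proposition 1.*

* $\frac1tF_t^2=\min(F^2,B^2t^2)/t\le B^2\Phi_t(F)$: for $|F|\le t$ clear, and for $|F|\ge t$ because $\Phi_t(F)\ge t$.
* $\vartheta(F)\le\Phi_t(F)$: $\vartheta$ lives on $|F|>Bt\ge t$, where the two agree.
* $t^{1/2}|F|^{1/2}1[|F|\ge t/256]\le256^2\,\Phi_t(F)$: if $|F|\ge t$, the left side is $t(|F|/t)^{1/2}\le t(|F|/t)^{4/5}$; if $t/256\le|F|<t$, it is at most $t\le256^2F^2/t$.

By (8) and (11), $\frac{\pi c_0\kappa}4\le C\iint\Phi_t(F)$ whenever $C_6\Lambda\le t\le c_3\sqrt N$. This is Proposition 1, and with it Theorems 1 and 2 are proved. $\blacksquare$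

The exponents meet as follows. The tail exponent $4/5$ determines $\gamma=1+\frac54=\frac94$. The sum (2) needs $\frac45<1$. Step 8 needs $\gamma\ge2$ and $3-\gamma-\frac12=\frac14>0$. Step 9 needs $\frac12\le\frac45$.

## 12. Smooth weights on a square lattice: Theorem 3

This section is not needed for the answer on $D(1,N)$. We use Poisson summation: for $g\in C_c^\infty(\mathbb R^2)$ and $\hat g(\xi)=\int g(\mathbf x)e^{-2\pi i\mathbf x\cdot\xi}d\mathbf x$,
$$\sum_{p\in N^{-1/2}\mathbb Z^2}g(p)=N\sum_{\mathbf k\in\mathbb Z^2}\hat g(\sqrt N\mathbf k).$$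
Constants may depend on $\varphi$.

**Step 1.** *Purpose: to check (H) and the lower bound.* Since $\hat\varphi$ decays faster than any power, $\sum_p\varphi(p)=N\int\varphi+O_M(N^{-M})$, so $a_N=1+O_M(N^{-M})$ for every $M$. Likewise $\sum_p\varphi(p)^2=N\int\varphi^2+O(1)$. By the choice of $a_N$, $\nu(\mathbb R^2)=\sum_p\varphi(p)=N\int f$. So for large $N$ (H) holds with constants depending only on $\varphi$, and Theorem 1 gives $\iint|F|\gg_\varphi\log N$.

**Step 2.** *Purpose: to replace the sharp half-plane by a smooth one at the length $\varepsilon=1/N$.* Let $Z(r,\theta)=\sum_{p\cdot\mathbf e(\theta)\ge r}\varphi(p)$ and $F_0=Z-N\int_{S(r,\theta)}\varphi$. Then $F=F_0-N(a_N-1)\int_{S(r,\theta)}\varphi=F_0+O(N^{-1})$. Also $F$ vanishes outside some $|r|\le C$, so it suffices to bound $|F_0|$ there. Take $\chi\in C_c^\infty([-1,1])$ even, $\chi\ge0$, $\int\chi=1$, and $\chi_\varepsilon=\varepsilon^{-1}\chi(\cdot/\varepsilon)$, with convolution in $r$. As $Z$ is nonincreasing in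 $r$,
$$(Z*\chi_\varepsilon)(r+\varepsilon)\le Z(r)\le(Z*\chi_\varepsilon)(r-\varepsilon).$$
The area term is Lipschitz in $r$ with constant $O(N)$, so the same shift and smoothing change it by $O(N\varepsilon)=O(1)$. Hence
$$|F_0(r)|\le|(F_0*\chi_\varepsilon)(r+\varepsilon)|+|(F_0*\chi_\varepsilon)(r-\varepsilon)|+C,$$
and it suffices to bound $\int_0^{2\pi}\int_{|r|\le C'}|F_0*\chi_\varepsilon|\,dr\,d\theta$.

**Step 3.** *Purpose: to write the smoothed discrepancy as a Fourier sum.* Put $\eta(u)=\int_{-\infty}^u\chi_\varepsilon$. Because $\chi$ is even, $Z*\chi_\varepsilon(r)=\sum_p\varphi(p)\int_{r-p\cdot\mathbf e(\theta)}^\infty\chi_\varepsilon=\sum_p\varphi(p)\,\eta(p\cdot\mathbf e(\theta)-r)$, and the area term becomes $N\int\varphi(\mathbf x)\eta(\mathbf x\cdot\mathbf e(\theta)-r)\,d\mathbf x$. With $g(\mathbf x)=\varphi(\mathbf x)\eta(\mathbf x\cdot\mathbf e(\theta)-r)\in C_c^\infty$, that term is the frequency $\mathbf k=0$, and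
$$(F_0*\chi_\varepsilon)(r,\theta)=N\sum_{\mathbf k\in\mathbb Z^2\setminus\{0\}}\hat g(\sqrt N\mathbf k).$$

**Step 4.** *Purpose: to estimate $\hat g$.* Let $\xi=\sqrt N\mathbf k$, $\mathbf e^\perp=(-\sin\theta,\cos\theta)$, $\xi_1=\xi\cdot\mathbf e(\theta)$, $\xi_2=\xi\cdot\mathbf e^\perp$. In the coordinates $\mathbf x=u\mathbf e(\theta)+s\mathbf e^\perp$,
$$\hat g(\xi)=\int\eta(u-r)\varphi_2(u,\xi_2)e^{-2\pi i\xi_1u}\,du,\qquad\varphi_2(u,\xi_2)=\int\varphi(u\mathbf e(\theta)+s\mathbf e^\perp)e^{-2\pi i\xi_2s}\,ds.$$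
The function $\varphi_2$ has bounded $u$-support. Integrating by parts $M$ times in $s$ gives $|\partial_u^j\varphi_2|\le C_{j,M}(1+|\xi_2|)^{-M}$, uniformly in $\theta$. Also $0\le\eta\le1$ and $\int|\eta^{(j)}|=\int|\chi_\varepsilon^{(j-1)}|\le C_j\varepsilon^{1-j}$ for $j\ge1$.

If $|\xi_1|\ge|\xi|/2$, integrate by parts in $u$ once: $|\hat g(\xi)|\le\frac1{2\pi|\xi_1|}\int|\partial_u(\eta\varphi_2)|\,du\le C|\xi|^{-1}(1+|\xi_2|)^{-2}$. Integrating by parts three times, the derivatives of $\eta$ of order at most $3$ cost at most a constant times $\varepsilon^{-2}=N^2$, and $|\hat g(\xi)|\le CN^2|\xi|^{-3}(1+|\xi_2|)^{-2}$. Together,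
$$|\hat g(\xi)|\le C(1+|\xi_2|)^{-2}\,|\xi|^{-1}\min\{1,(N/|\xi|)^2\}.$$
If $|\xi_1|<|\xi|/2$, then $|\xi_2|\ge|\xi|/2$ and $|\hat g(\xi)|\le\int|\varphi_2|\,du\le C|\xi|^{-4}$.

**Step 5.** *Purpose: to integrate over $\theta$ and sum over $\mathbf k$.* Since $\xi_2=|\xi|\sin(\arg\xi-\theta)$ and $\sin x\ge\frac2\pi x$ on $[0,\frac\pi2]$,
$$\int_0^{2\pi}(1+|\xi_2|)^{-2}\,d\theta\le4\int_0^\infty\Big(1+\frac{2|\xi|x}\pi\Big)^{-2}dx=\frac{2\pi}{|\xi|}.$$
With $|\xi|^2=N|\mathbf k|^2$, and the $r$-integral running over a bounded interval,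
$$\int_0^{2\pi}\!\!\int_{|r|\le C'}|F_0*\chi_\varepsilon|\,dr\,d\theta\le CN\sum_{\mathbf k\ne0}\Big(\frac1{|\xi|^2}\min\Big\{1,\frac{N^2}{|\xi|^2}\Big\}+\frac1{|\xi|^4}\Big)=C\sum_{\mathbf k\ne0}\Big(\frac1{|\mathbf k|^2}\min\Big\{1,\frac N{|\mathbf k|^2}\Big\}+\frac1{N|\mathbf k|^4}\Big).$$
The frequencies with $0<|\mathbf k|\le\sqrt N$ contribute $O(\log N)$ from the first term and those with $|\mathbf k|>\sqrt N$ contribute $N\sum_{|\mathbf k|>\sqrt N}|\mathbf k|^{-4}=O(1)$; the last term sums to $O(1/N)$. So $\iint|F|\ll_\varphi\log N$, which completes the proof of Theorem 3. $\blacksquare$
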